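\title{Norm-attaining operators under renorming and the Radon--Nikodym property}

\begin{abstract}
We prove that a nonzero real or complex Banach space $X$ has the Radon--Nikodym property if and only if, for every equivalent norm on $X$, used on both the domain and the range, the norm-attaining operators are dense in the space of bounded operators from $X$ to $X$. More precisely, every non-scalar operator that is bounded below on a subspace failing the Radon--Nikodym property is kept away from the norm-attaining operators by a suitable equivalent norm, and in a space failing the property the norms for which density fails are dense among all equivalent norms. The norms are built by attaching a flat bump to the ball of a rotund norm, in a direction that the operator turns toward the part of the ball that remains rotund.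
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X\neq\{0\}$ be a Banach space over $\mathbb K\in\{\mathbb R,\mathbb C\}$ and let $L(X)$ be the space of bounded linear operators $T\colon X\to X$. For an equivalent norm $N$ on $X$ let $\|T\|_N=\sup\{N(Tx):N(x)\le1\}$ be the operator norm obtained by using $N$ on both the domain and the range. The operator $T$ \emph{attains its norm} for $N$ if $N(Tx)=\|T\|_N$ for some $x$ with $N(x)=1$, and $NA(X,N)$ denotes the set of such operators. Neither the set $L(X)$ nor its norm topology changes when $N$ is replaced by an equivalent norm, but $NA(X,N)$ does.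

In finite dimensions the unit sphere is compact and every operator attains its norm. In infinite dimensions this fails already in $\ell_2$: the diagonal operator with entries $1-\frac1n$ has norm $1$ and strictly decreases the norm of every nonzero vector. However, replacing its $n$th entry by $1$ gives an operator at distance $\frac1n$ that attains its norm at the $n$th unit vector. So the sensible question is whether $NA(X,N)$ is \emph{dense} in $L(X)$, and one looks for a geometric substitute for compactness that makes a small perturbation produce a maximizer.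

Let $Q\subset X$ be nonempty and bounded. A \emph{slice} of $Q$ is a nonempty set of the form $\{q\in Q:\operatorname{Re}h(q)>\alpha\}$ with $h\in X^*$ and $\alpha\in\mathbb R$; for $\alpha$ small enough this is $Q$ itself. The set $Q$ is \emph{dentable} if it has slices of arbitrarily small diameter, and $X$ has the \emph{Radon--Nikodym property} (RNP) if every nonempty bounded closed convex subset of $X$ is dentable. A slice consists of the points where a functional is close to its supremum, so a small slice forces all near-maximizers of that functional to be close to each other. This is the substitute for compactness, and the RNP implies $\overline{NA(X,N)}=L(X)$ for every equivalent norm $N$ \cite{Bourgain}; we recall a proof in Section~\ref{sec:rnp}. The RNP does not depend on the choice of the equivalent norm, while density of $NA(X,N)$ for one particular norm does not imply it.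

\begin{example}\label{ex:c0}
Let $X=c_0$ with the supremum norm and unit vectors $e_n$. If $a$ lies in a slice of the unit ball and $|a_n|\le\frac12$, then $a$ is the midpoint of the points $a\pm\frac12e_n$ of the ball, and at least one of them lies in the same slice. So every slice has diameter at least $\frac12$, and $c_0$ fails the RNP. Nevertheless $NA(c_0,\|\cdot\|_\infty)$ is dense. Let $\|T\|=1$ and $0<\delta<\frac12$, and let $r_n\in\ell_1=c_0^*$ be the functional $x\mapsto (Tx)_n$, so that $\sup_n\|r_n\|_1=1$. Choose $n$ with $\|r_n\|_1>1-\delta$, a finitely supported truncation $r$ of $r_n$ with $\|r-r_n\|_1<\delta$, and put $r'=r/\|r\|_1$. Since $1-2\delta<\|r\|_1\le1$, we have $\|r'-r_n\|_1<3\delta$. The operator $S=T+(r'-r_n)(\cdot)e_n$ has norm $1$, satisfies $\|S-T\|<3\delta$, and attains its norm at the finitely supported vector with coordinates $\overline{r'_j}/|r'_j|$ on the support of $r'$.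
\end{example}

The right converse therefore has to quantify over all equivalent norms. It is conjectured in \cite{Problem} that a nonzero Banach space $X$ has the RNP if and only if $\overline{NA(X,N)}=L(X)$ for every equivalent norm $N$, and it is stated there as known that this holds when $X\cong Y\oplus Y$ for some Banach space $Y$, for instance $X=Y\oplus_1Y$ or $X=Y\oplus_\infty Y$. We prove the conjecture for all real and complex spaces.

\begin{theorem}\label{thm:main}
A Banach space $X\ne\{0\}$ has the RNP if and only if $\overline{NA(X,N)}=L(X)$ for every equivalent norm $N$ on $X$.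
\end{theorem}

The new direction follows from a statement about a single operator. Call $T$ \emph{scalar} if $T=\lambda I$ with $\lambda\in\mathbb K$, and \emph{bounded below} on a subspace $Y$ if $\|Ty\|\ge c\|y\|$ for all $y\in Y$ and some $c>0$.

\begin{theorem}\label{thm:local}
Let $T\in L(X)$ be non-scalar and bounded below on some closed subspace $Y\subset X$ that fails the RNP. Then there are an equivalent norm $p$ on $X$ and a neighborhood of $T$ in $L(X)$ that contains no element of $NA(X,p)$.
\end{theorem}

Recall that $T$ is \emph{upper semi-Fredholm} if it has closed range and finite-dimensional kernel; isomorphisms are examples.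

\begin{corollary}\label{cor:fredholm}
Let $X$ fail the RNP and let $T\in L(X)$ be upper semi-Fredholm. Then $T\in\overline{NA(X,p)}$ for every equivalent norm $p$ if and only if $T$ is scalar.
\end{corollary}

The norms for which density fails are not exceptional. On the set of equivalent norms on $X$ consider the metric $d(p,q)=\sup_{x\ne0}|\log(p(x)/q(x))|$; thus $d(p,q)\le\log\lambda$ means $\lambda^{-1}q\le p\le\lambda q$.

\begin{theorem}\label{thm:dense}
If $X$ fails the RNP, then the equivalent norms $p$ with $\overline{NA(X,p)}\neq L(X)$ are dense in the set of all equivalent norms for the metric $d$.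
\end{theorem}

An operator that is bounded below and attains its norm at a point where the unit ball is flat carries this flatness to the image point. If the ball is rotund there, we have a contradiction. The difficulty is that a single norm must play both roles. In a space $Y\oplus Y$ there is room to renorm the two copies differently; in a general space we use two directions instead, a vector $e$ and its image $Te\notin\mathbb Ke$, and make the ball flat near $e$ and rotund near $Te$. Section~\ref{sec:model} carries this out by hand in $c_0$. Sections~\ref{sec:flat} and~\ref{sec:rotund} provide the notions of flatness and rotundity that work in general, Section~\ref{sec:criterion} combines them into a criterion, and Sections~\ref{sec:local} and~\ref{sec:dense} verify the criterion in two situations.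

\section{Notation and standard facts}\label{sec:prelim}

Let $\mathbb T=\{\theta\in\mathbb K:|\theta|=1\}$. For an equivalent norm $N$ we write $B_N$ for its closed unit ball, $N^*$ for the dual norm on $X^*$ and $\operatorname{dist}_N$ for the distance. An operator $S$ belongs to $NA(X,N)$ as soon as $N(Sx)=\|S\|_N$ for some $x\in B_N$: if $S\neq0$ the inequality $\|S\|_N\le\|S\|_N\,N(x)$ forces $N(x)=1$, and $S=0$ attains its norm at every unit vector. For $A\subset X$, $\overline{\operatorname{conv}}A$ is the closed convex hull, and $\overline{\operatorname{aco}}A$, the closed absolutely convex hull, is the closure of the set of finite sums $\sum\lambda_ia_i$ with $a_i\in A$ and $\sum|\lambda_i|\le1$. Any inequality $q\le\alpha$ for a continuous seminorm $q$ passes from $A$ to $\overline{\operatorname{aco}}A$.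

The continuous real-linear functionals on a complex space are the functionals $\operatorname{Re}h$ with $h\in X^*$, and $\operatorname{Re}h$ has the same norm as $h$. In particular a complex space has the RNP exactly when the underlying real space does. We use the following facts.

\begin{itemize}
\item[(F1)] The RNP is invariant under equivalent renorming: slices do not depend on the norm, and diameters change by a bounded factor.
\item[(F2)] Finite-dimensional spaces have the RNP. By (F1) take a Euclidean norm on the underlying real space, and let $x_0$ be a point of largest norm in the compact set $Q$. If $q\in Q$ and $\langle q,x_0\rangle>\|x_0\|^2-\alpha$, then $\|q-x_0\|^2\le2\|x_0\|^2-2\langle q,x_0\rangle<2\alpha$.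
\item[(F3)] The direct sum of two spaces with the RNP has the RNP \cite{DU}. This is used only in Theorem~\ref{thm:local} and Corollary~\ref{cor:fredholm}, for operators that are not bounded below on all of $X$; Theorems~\ref{thm:main} and~\ref{thm:dense} do not depend on it.
\end{itemize}

\begin{theorem}[Stegall \cite{Stegall}]\label{thm:stegall}
Let $E$ be a real Banach space with the RNP, $Q\subset E$ nonempty, bounded, closed and convex, $\varphi\colon Q\to\mathbb R$ upper semicontinuous and bounded above, and $\delta>0$. Then there is $x^*\in E^*$ with $\|x^*\|<\delta$ such that $\varphi+x^*$ attains its supremum on $Q$.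
\end{theorem}

Rotundity will be measured by the defect in the parallelogram inequality. For a seminorm $q$ put
\[
\Delta_q(y,y')=2q(y)^2+2q(y')^2-q(y+y')^2 .
\]
Since $q(y+y')\le q(y)+q(y')$, and by the parallelogram law in $\mathbb K$,
\begin{equation}\label{eq:delta}
\Delta_q(y,y')\ge\big(q(y)-q(y')\big)^2\ge0,\qquad \Delta_{|\phi|}(y,y')=|\phi(y)-\phi(y')|^2\quad(\phi\text{ linear}).
\end{equation}
If $q_1,q_2,\dots$ are seminorms with $\sum_iq_i(v)^2<\infty$ for all $v$, then $q=(\sum_iq_i^2)^{1/2}$ is a seminorm by the triangle inequality in $\ell_2$, and $\Delta_q=\sum_i\Delta_{q_i}$ is a sum of nonnegative terms. Hence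
\begin{equation}\label{eq:sum}
\Delta_q(y,y_k)\to0\quad\text{implies}\quad\Delta_{q_i}(y,y_k)\to0\ \text{ for every } i .
\end{equation}

\section{The RNP implies density}\label{sec:rnp}

\begin{proposition}[\cite{Bourgain}]\label{prop:rnp}
If $X$ has the RNP, then $\overline{NA(X,N)}=L(X)$ for every equivalent norm $N$.
\end{proposition}

\begin{proof}
Let $T\in L(X)$ and $\delta>0$. Theorem~\ref{thm:stegall}, applied to $X$ as a real space with $Q=B_N$ and $\varphi(x)=N(Tx)$, gives $h\in X^*$ with $N^*(h)<\delta$ and a point $x_0\in B_N$ that maximizes $N(Tx)+\operatorname{Re}h(x)$ on $B_N$. It remains to realize this perturbed function by a perturbed operator.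

For $x\in B_N$ choose $\omega\in\mathbb T$ with $\omega h(x)=|h(x)|$. Comparing $x_0$ with $\omega x\in B_N$ gives
\[
N(Tx)+|h(x)|\le N(Tx_0)+\operatorname{Re}h(x_0)\qquad(x\in B_N).
\]
For $x=x_0$ this says $|h(x_0)|\le\operatorname{Re}h(x_0)$, so $h(x_0)$ is real and nonnegative. Let $u=Tx_0/N(Tx_0)$ if $Tx_0\ne0$, let $u$ be any vector with $N(u)=1$ otherwise, and put $Sx=Tx+h(x)u$. Then $\|S-T\|_N=N^*(h)<\delta$. Since $Tx_0$ and $h(x_0)u$ are nonnegative multiples of $u$, we have $N(Sx_0)=N(Tx_0)+h(x_0)$, and for $x\in B_N$,
\[
N(Sx)\le N(Tx)+|h(x)|\le N(Tx_0)+h(x_0)=N(Sx_0).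
\]
Thus $S\in NA(X,N)$.
\end{proof}

\section{Bumps on the unit ball, and the model case $c_0$}\label{sec:model}

If different norms were allowed on the domain and the range, $c_0$ would be settled at once. In this section $c_0$ is real and indexed by $n\ge0$. Let $N_1(v)^2=\|v\|_\infty^2+\sum_n2^{-n}v_n^2$. By \eqref{eq:delta} and the additivity of $\Delta$, the equality $\Delta_{N_1}(y,y')=0$ forces $y_n=y'_n$ for all $n$. Suppose that $S\in L(c_0)$ and that $N_1(Sx)$ attains its supremum $M$ over the ball of $\|\cdot\|_\infty$ at $x$. For $n$ with $|x_n|\le\frac12$ the points $y_\pm=x\pm\frac12e_n$ lie in that ball, and $M=N_1(Sx)\le\frac12N_1(Sy_+)+\frac12N_1(Sy_-)\le M$. So $N_1(Sy_\pm)=M$ and $\Delta_{N_1}(Sy_+,Sy_-)=4M^2-N_1(2Sx)^2=0$, which gives $Se_n=0$. Hence no injective operator, and in particular no operator close to the identity, attains its norm as a map from $(c_0,\|\cdot\|_\infty)$ to $(c_0,N_1)$.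

With one norm on both sides the identity is useless, since it always attains its norm. We need a ball that looks like the ball of $\|\cdot\|_\infty$ in one region and like the ball of a rotund norm in another. We start from the ball of a rotund norm $N$ and enlarge it by a set $A$ that sticks out.

\begin{lemma}\label{lem:bump}
Let $N$ be an equivalent norm on $X$, let $A\subset X$ be nonempty and bounded, and put
\[
K=\overline{\operatorname{aco}}A,\qquad B=\overline{\operatorname{conv}}(B_N\cup K),\qquad R=\max\big(1,\sup\nolimits_AN\big).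
\]
\begin{itemize}
\item[(a)] $B$ is the closed unit ball of an equivalent norm $N_A$, and $R^{-1}N\le N_A\le N$.
\item[(b)] If $v\in X$ and some $f\in X^*$ satisfies $N^*(f)\le1$, $f(v)=N(v)$ and $\sup_A|f|\le1$, then $N_A(v)=N(v)$.
\item[(c)] Let $q$ be a continuous seminorm with $\sup_{B_N}q<\sup_Bq$. If $x\in B$ and $q(x)=\sup_Bq$, then $x\in K$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $B_N\cup K$ is invariant under multiplication by scalars of modulus at most $1$, hence so is $B$. Moreover $B$ is closed and convex and $B_N\subset B\subset RB_N$. So the Minkowski functional of $B$ is a norm with unit ball $B$ and the stated bounds.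

(b) The closed absolutely convex set $\{w:|f(w)|\le1\}$ contains $B_N$ and $A$, hence $B$. So $|f|\le N_A$, and $N(v)=f(v)\le N_A(v)\le N(v)$.

(c) Let $m'=\sup_{B_N}q$ and $M=\sup_Bq$. As $B_N$ and $K$ are convex, $x$ is the limit of points $x_j=(1-\lambda_j)b_j+\lambda_jw_j$ with $b_j\in B_N$, $w_j\in K$, $\lambda_j\in[0,1]$. We have $q(x_j)\le(1-\lambda_j)m'+\lambda_jM=M-(1-\lambda_j)(M-m')$ and $q(x_j)\to M$, so $\lambda_j\to1$. Then $x_j-w_j=(1-\lambda_j)(b_j-w_j)\to0$, so $w_j\to x$ and $x\in K$.
\end{proof}

Part (c) will place the point of norm attainment on the bump $K$. Part (b) says that the bump leaves the norm unchanged at $v$ if it lies below some hyperplane supporting $B_N$ in the direction of $v$. For a long thin bump along a vector $e$ this holds for all $v$ that are almost ``orthogonal'' to $e$, and the simplest way to give this word a meaning is to make $\mathbb Ke$ an $\ell_2$-summand (Figure~\ref{fig:bump}).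

\begin{lemma}\label{lem:cone}
Let $e\in X$ and $e^*\in X^*$ with $e^*(e)=1$, let $H=\ker e^*$ and $\pi v=v-e^*(v)e$, let $\nu$ be an equivalent norm on $H$, and let $N$ be the equivalent norm on $X=\mathbb Ke\oplus H$ given by
\[
N(v)^2=|e^*(v)|^2+\nu(\pi v)^2 .
\]
Let $L>0$ and $A=Le+D$, where $D\subset X$ is nonempty and $N\le\frac12$ on $D$. Then $N_A(v)=N(v)$ whenever $|e^*(v)|\le N(v)/(2L)$.
\end{lemma}

\begin{proof}
By homogeneity let $N(v)=1$. Choose $\psi\in H^*$ with $\nu^*(\psi)\le1$ and $\psi(\pi v)=\nu(\pi v)$, and put $f(w)=\overline{e^*(v)}\,e^*(w)+\nu(\pi v)\,\psi(\pi w)$. Then $f(v)=|e^*(v)|^2+\nu(\pi v)^2=1$, and by the Cauchy--Schwarz inequality $|f(w)|\le|e^*(v)||e^*(w)|+\nu(\pi v)\nu(\pi w)\le N(w)$. Since $\pi e=0$, we have $f(e)=\overline{e^*(v)}$, so $|f(Le+d)|\le L|e^*(v)|+N(d)\le1$ for $d\in D$. Apply Lemma~\ref{lem:bump}(b).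
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\fill[gray!20] (0,0) -- (80.4:2.1) -- (99.6:2.1) -- cycle;
\fill[gray!20] (0,0) -- (260.4:1.4) -- (279.6:1.4) -- cycle;
\draw[dashed] (0,0) circle (1);
\draw (-3,-0.25) rectangle (3,0.25);
\draw[thick] (3,0.25) -- (75.4:1) arc (75.4:104.6:1) -- (-3,0.25) -- (-3,-0.25) -- (255.4:1) arc (255.4:284.6:1) -- (3,-0.25) -- cycle;
\fill (3,0) circle (0.04) node[right] {$Le$};
\fill (0,1) circle (0.04) node[above left] {$e'$};
\node at (-2,0) {$K$};
\node at (-0.55,-0.55) {$B_N$};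
\node at (1.9,-0.85) {$B$};
\draw[->] (3.05,0.45) to[bend right=30] node[above right] {$T$} (0.45,1.95);
\end{tikzpicture}
\caption{The construction, drawn in a plane. The new unit ball $B$ (thick) is the convex hull of the ball $B_N$ of a rotund norm (dashed) and a long thin bump $K$ along $e$, with flat ends. In the shaded cone around $e'$ the boundaries of $B$ and $B_N$ coincide. The operator $T$ maps $e$ to $e'$ and the ends of $K$ into the cone.}
\label{fig:bump}
\end{figure}

We now build a norm on $c_0$ for which density fails. Take $e=e_0$, $e^*(v)=v_0$, $H=\{h:h_0=0\}$, $\nu(h)^2=\|h\|_\infty^2+\sum_{n\ge1}2^{-n}h_n^2$, and let $N$ be as in Lemma~\ref{lem:cone}. Then $\|v\|_\infty\le N(v)\le\sqrt3\,\|v\|_\infty$, and as for $N_1$, the equality $\Delta_N(y,y')=0$ forces $y=y'$. Let $L=4$, $D=\{h\in H:\|h\|_\infty\le\frac14\}$ and $A=4e_0+D$; on $D$ we have $N\le\sqrt2/4<\frac12$. Here $K$ is the box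
\[
K=\{w\in c_0:|w_0|\le4,\ |w_n|\le\tfrac14\ (n\ge1)\},
\]
because the box is closed, absolutely convex and contains $A$, and $4\lambda e_0+h=\frac{1+\lambda}2(4e_0+h)-\frac{1-\lambda}2(4e_0-h)$ for $|\lambda|\le1$ and $h\in D$. On $K$ we have $N\le(16+\frac18)^{1/2}<5$. Let $T$ be the operator that interchanges the coordinates $0$ and $1$. It is an isometry for $\|\cdot\|_\infty$, so $N(v)/\sqrt3\le N(Tv)\le\sqrt3\,N(v)$.

\begin{proposition}\label{prop:model}
No $S\in L(c_0)$ with $\|S-T\|_N\le\frac1{20}$ belongs to $NA(c_0,N_A)$.
\end{proposition}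

\begin{proof}
Let $M=\|S\|_{N_A}$ and suppose that $N_A(Sx)=M$ with $x\in B$.

\emph{The point $x$ lies on the bump.} By Lemma~\ref{lem:cone}, $N_A(4e_1)=N(4e_1)=4\sqrt{3/2}>4.8$. Since $4e_0\in B$ and $N_A(4Se_0-4e_1)\le N(4Se_0-4Te_0)\le\frac15$, we get $M>4$. For $b\in B_N$ we have $N_A(Sb)\le N(Sb)\le\sqrt3+\frac1{20}<2$. Lemma~\ref{lem:bump}(c) with $q=N_A(S\,\cdot)$ gives $x\in K$.

\emph{The images lie where $N_A=N$.} Let $y\in K$ with $N_A(Sy)=M$. Then $(Ty)_0=y_1$, so $|(Sy)_0|\le\frac14+N(Sy-Ty)\le\frac14+\frac5{20}=\frac12<\frac M8\le\frac18N(Sy)$. By Lemma~\ref{lem:cone}, $N(Sy)=M$.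

\emph{Flat against rotund.} Choose $n\ge1$ with $|x_n|\le\frac18$. The points $y_\pm=x\pm\frac18e_n$ lie in $K$ and have midpoint $x$, so $N_A(Sy_\pm)=M$ by convexity. By the previous step $N(Sy_\pm)=N(Sx)=M$, so $\Delta_N(Sy_+,Sy_-)=0$ and $Se_n=0$. But $N(Se_n)\ge(\frac1{\sqrt3}-\frac1{20})N(e_n)>0$.
\end{proof}

The general proof has the same three steps. Two features of $c_0$ are lost. First, failure of the RNP does not give segments through each point of $K$, only points far from $x$ in every slice of $K$ that contains $x$; so the equality $\Delta_N=0$ is replaced by $\Delta_N\to0$ along a sequence, and a quantitative rotundity is needed. Second, $X$ need not be separable, while the norm $N$ above was built from countably many coordinates.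

\section{Flat sets}\label{sec:flat}

\begin{definition}
Let $N$ be an equivalent norm and $\varepsilon>0$. A nonempty bounded set $A\subset X$ is \emph{$\varepsilon$-flat for $N$} if every $a\in A$ lies in $\overline{\operatorname{conv}}\{a'\in A:N(a'-a)\ge\varepsilon\}$. It is \emph{flat} if it is $\varepsilon$-flat for some $\varepsilon>0$.
\end{definition}

The unit ball of $c_0$ is $\frac12$-flat by Example~\ref{ex:c0}. If $A$ is $\varepsilon$-flat for $N$, then $x+sA$ is $s\varepsilon$-flat for $N$ for all $x\in X$ and $s>0$, and $A$ is $\gamma\varepsilon$-flat for every equivalent norm $N'\ge\gamma N$. So flatness is preserved by translations, dilations and equivalent renormings. We use it in the following form: if $A$ is $\varepsilon$-flat for $N$, then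
\begin{equation}\label{eq:slice}
h\in X^*,\ a\in A,\ \operatorname{Re}h(a)>\alpha\ \Longrightarrow\ \exists\,a'\in A:\ \operatorname{Re}h(a')>\alpha,\ N(a'-a)\ge\varepsilon .
\end{equation}
Otherwise $\operatorname{Re}h\le\alpha$ on $\{a'\in A:N(a'-a)\ge\varepsilon\}$, hence on its closed convex hull, which contains $a$. Every slice of $\overline{\operatorname{conv}}A$ meets $A$, so by \eqref{eq:slice} it has diameter at least $\varepsilon$: a space that contains a flat set fails the RNP. The converse holds with a countable set, and this is why we work with flat sets rather than with closed convex ones.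

\begin{lemma}\label{lem:flat}
If a Banach space $Y$ fails the RNP, then $Y$ contains a countable flat set.
\end{lemma}

\begin{proof}
Let $Q\subset Y$ be nonempty, bounded, closed, convex and not dentable, and choose $\varepsilon>0$ such that every slice of $Q$ has diameter greater than $2\varepsilon$. We first show that $Q$ is $\varepsilon$-flat. Let $x\in Q$ and $W=\overline{\operatorname{conv}}\{q\in Q:\|q-x\|\ge\varepsilon\}$. If $W$ were empty, the slice $Q$ would have diameter at most $2\varepsilon$. If $W\neq\emptyset$ and $x\notin W$, the Hahn--Banach separation theorem gives $h\in Y^*$ with $\operatorname{Re}h(x)>\alpha:=\sup_W\operatorname{Re}h$. The slice $\{q\in Q:\operatorname{Re}h(q)>\alpha\}$ contains $x$ and misses $W$, so it lies in the open ball of radius $\varepsilon$ about $x$ and has diameter at most $2\varepsilon$. Both cases are impossible, so $x\in W$.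

Let $C_0=\{x_0\}\subset Q$. Given a countable set $C_n\subset Q$, choose for each $x\in C_n$ and each $j\ge1$ a finite convex combination of points of $\{q\in Q:\|q-x\|\ge\varepsilon\}$ within $1/j$ of $x$, and let $C_{n+1}$ consist of $C_n$ and all the points of $Q$ that occur in these combinations. Then $C=\bigcup_nC_n$ is countable, and each $x\in C_n$ lies in the closed convex hull of $\{q\in C_{n+1}:\|q-x\|\ge\varepsilon\}$. So $C$ is $\varepsilon$-flat.
\end{proof}

\section{Rotundity near a separable subspace}\label{sec:rotund}

If $A$ is countable, $T(A)$ spans a separable subspace $Z$, and we can hope to make the norm rotund at the points of $Z$. But the point at which rotundity is needed is $Sx$, for an operator $S$ close to $T$ that is not known in advance, and $Sx$ is only \emph{near} $Z$. The property below allows for this by an error proportional to the distance from $Z$.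

\begin{definition}
Let $Z\subset X$ be a closed subspace and $C\ge0$. An equivalent norm $N$ is \emph{rotund near $Z$ with constant $C$} if for all $y,y_1,y_2,\ldots\in X$,
\[
\Delta_N(y,y_k)\to0\quad\text{implies}\quad\liminf_kN(y_k-y)\le C\operatorname{dist}_N(y,Z).
\]
\end{definition}

The hypothesis $\Delta_N(y,y_k)\to0$ holds when $N(y_k)\to N(y)$ and the midpoints satisfy $N(\frac{y+y_k}2)\to N(y)$. For $y\in Z$ the conclusion, applied to all subsequences, says $y_k\to y$.

\begin{lemma}\label{lem:rotund}
Let $N_0$ be an equivalent norm on $X$, $Z\subset X$ a separable closed subspace and $\kappa>0$. There is a norm $N$ with $N_0\le N\le(1+2\kappa^2)^{1/2}N_0$ that is rotund near $Z$ with constant $4(1+2\kappa^2)^{1/2}$.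
\end{lemma}

We add two families of seminorms to $N_0$. Distances to finite-dimensional subspaces force the $y_k$ to stay near a fixed finite-dimensional subspace, where compactness gives a limit point; a sequence of functionals that norms $Z$ then locates this limit point.

\begin{proof}
Let $(z_n)$ be dense in $Z$, let $E_n=\operatorname{span}\{z_1,\dots,z_n\}$, and choose $f_n\in X^*$ with $N_0^*(f_n)\le1$ and $f_n(z_n)=N_0(z_n)$. For $z\in Z$ we have $|f_n(z)|\ge N_0(z_n)-N_0(z-z_n)\ge N_0(z)-2N_0(z-z_n)$, so
\begin{equation}\label{eq:norming}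
N_0(z)=\sup_n|f_n(z)|\qquad(z\in Z).
\end{equation}
The functions $\operatorname{dist}_{N_0}(\cdot,E_n)$ and $|f_n|$ are seminorms bounded by $N_0$. Hence
\[
N(v)^2=N_0(v)^2+\kappa^2\sum_{n\ge1}2^{-n}\big(\operatorname{dist}_{N_0}(v,E_n)^2+|f_n(v)|^2\big)
\]
defines a norm with $N_0^2\le N^2\le(1+2\kappa^2)N_0^2$.

Let $\Delta_N(y,y_k)\to0$. By \eqref{eq:sum} and \eqref{eq:delta}, as $k\to\infty$,
\[
N_0(y_k)\to N_0(y),\qquad\operatorname{dist}_{N_0}(y_k,E_n)\to\operatorname{dist}_{N_0}(y,E_n),\qquad f_n(y_k)\to f_n(y)
\]
for every $n$. Let $\rho>\operatorname{dist}_{N_0}(y,Z)$. Since the $E_n$ increase and their union is dense in $Z$, there is $n$ with $\operatorname{dist}_{N_0}(y,E_n)<\rho$. Choose $u\in E_n$ with $N_0(y-u)<\rho$ and, for large $k$, $u_k\in E_n$ with $N_0(y_k-u_k)<\rho$. The sequence $(y_k)$ is bounded, so $(u_k)$ is bounded in $E_n$, and $u_k\to u_\infty\in E_n$ along a subsequence. Writing $u_k-u=(u_k-y_k)+(y_k-y)+(y-u)$, we get for each $j$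
\[
|f_j(u_k-u)|\le\rho+|f_j(y_k)-f_j(y)|+\rho ,
\]
and in the limit $|f_j(u_\infty-u)|\le2\rho$. By \eqref{eq:norming}, $N_0(u_\infty-u)\le2\rho$. Now
\[
y_k-y=(y_k-u_k)+(u_k-u_\infty)+(u_\infty-u)+(u-y)
\]
gives $\liminf_kN_0(y_k-y)\le\rho+0+2\rho+\rho$. Letting $\rho$ decrease to $\operatorname{dist}_{N_0}(y,Z)\le\operatorname{dist}_N(y,Z)$ and using $N\le(1+2\kappa^2)^{1/2}N_0$ finishes the proof.
\end{proof}

\section{A criterion for non-approximability}\label{sec:criterion}

\begin{proposition}\label{prop:criterion}
Let $N$ be an equivalent norm on $X$ that is rotund near a closed subspace $Z$ with constant $C$, let $A\subset X$ be $\varepsilon$-flat for $N$, and let $K$, $B$, $R$, $N_A$ be as in Lemma~\ref{lem:bump}. Let $T\in L(X)$ and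
\[
M_0=\sup_{a\in A}N_A(Ta),\qquad m=\sup_{b\in B_N}N_A(Tb).
\]
Assume:
\begin{itemize}
\item[(H1)] $T(A)\subset Z$, and $N(Tv)\ge cN(v)$ for all $v\in\operatorname{span}A$ and some $c>0$;
\item[(H2)] $M_0>m$;
\item[(H3)] there is $\tau>0$ such that $N_A(v)=N(v)$ whenever $y\in K$, $N_A(Ty)>M_0-\tau$ and $N(v-Ty)<\tau$.
\end{itemize}
Then there is $\eta>0$ such that no $S\in L(X)$ with $\|S-T\|_N\le\eta$ belongs to $NA(X,N_A)$.
\end{proposition}

Hypothesis (H2) says that $T$ is largest on the bump, (H3) that the bump has not changed the norm near the images of the points where $T$ is almost largest, and (H1) that these images lie in the region of rotundity and that $T$ keeps distant points of the bump apart.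

\begin{proof}
Choose $\eta>0$ so small that
\begin{equation}\label{eq:eta}
(R+1)\eta<M_0-m,\qquad3R\eta\le\tau,\qquad(c-\eta)\varepsilon>2CR\eta ;
\end{equation}
the last inequality implies $\eta<c$. Let $\|S-T\|_N\le\eta$ and $M=\|S\|_{N_A}=\sup_{b\in B}N_A(Sb)$. Since $N_A\le N$ and $B\subset RB_N$,
\begin{equation}\label{eq:close}
N_A(Sb-Tb)\le N(Sb-Tb)\le R\eta\qquad(b\in B).
\end{equation}
Suppose that $N_A(Sx)=M$ for some $x\in B$.

\emph{Step 1: $x\in K$.} By \eqref{eq:close} and $A\subset B$ we have $M\ge M_0-R\eta$. For $b\in B_N$, $N_A(Sb)\le N_A(Tb)+N(Sb-Tb)\le m+\eta$, and $m+\eta<M_0-R\eta\le M$ by \eqref{eq:eta}. Lemma~\ref{lem:bump}(c) with $q=N_A(S\,\cdot)$ gives $x\in K$. Note that $M>0$.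

\emph{Step 2: far points in the same slices.} The point $x$ lies in $K$, not necessarily in $A$, so flatness does not apply to $x$ itself. We pass to a functional that is maximal at $x$. Take $f\in X^*$ with $N_A^*(f)=1$ and $f(Sx)=M$, and let $g=f\circ S$. Then $|g|\le M$ on $B$ and $g(x)=M$. As $x\in\overline{\operatorname{aco}}A$, we have $M=|g(x)|\le\sup_A|g|\le M$. For each $k\ge1$ pick $a\in A$ and $\theta\in\mathbb T$ with $\theta g(a)=|g(a)|>M-\frac1k$. By \eqref{eq:slice} with $h=\theta g$, there is $a'\in A$ with $\operatorname{Re}\theta g(a')>M-\frac1k$ and $N(a'-a)\ge\varepsilon$. The points $\theta a$ and $\theta a'$ are at distance at least $\varepsilon$, so one of them, call it $x_k$, is at distance at least $\varepsilon/2$ from $x$. Thus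
\[
x_k\in K,\qquad N(x_k-x)\ge\tfrac\varepsilon2,\qquad\operatorname{Re}g(x_k)>M-\tfrac1k .
\]

\emph{Step 3: from $N_A$ to $N$.} By \eqref{eq:close} and \eqref{eq:eta}, $N_A(Tx)\ge M-R\eta\ge M_0-2R\eta>M_0-\tau$. Let $k$ be so large that $\frac1k<R\eta$. Since $N_A(Sx_k)\ge\operatorname{Re}f(Sx_k)=\operatorname{Re}g(x_k)$,
\[
N_A(Tx_k)\ge N_A(Sx_k)-R\eta>M-\tfrac1k-R\eta>M_0-3R\eta\ge M_0-\tau .
\]
Also $N(Sx-Tx)$ and $N(Sx_k-Tx_k)$ are at most $R\eta<\tau$. So (H3), applied to the pairs $(y,v)=(x,Sx)$ and $(x_k,Sx_k)$, gives $N(Sx)=N_A(Sx)=M$ and $N(Sx_k)=N_A(Sx_k)\le M$. For the sum only a lower bound is needed, and it is free: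
\[
N(Sx+Sx_k)\ge N_A(Sx+Sx_k)\ge\operatorname{Re}g(x+x_k)>2M-\tfrac1k .
\]
Hence, for $k$ so large that also $\frac1k\le2M$,
\[
0\le\Delta_N(Sx,Sx_k)\le4M^2-\big(2M-\tfrac1k\big)^2\longrightarrow0 .
\]

\emph{Step 4: flat against rotund.} Since $T(A)\subset Z$, $Z$ is a closed subspace and $x\in\overline{\operatorname{aco}}A$, we have $Tx\in Z$. Rotundity near $Z$ and \eqref{eq:close} give
\[
\liminf_kN(Sx_k-Sx)\le C\operatorname{dist}_N(Sx,Z)\le CN(Sx-Tx)\le CR\eta .
\]
On the other hand $x_k-x$ lies in the closed span of $A$, to which the inequality in (H1) extends by continuity. So $N(Sx_k-Sx)\ge(c-\eta)N(x_k-x)\ge(c-\eta)\varepsilon/2$ for all $k$, and $(c-\eta)\varepsilon/2>CR\eta$ by \eqref{eq:eta}. This is a contradiction.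
\end{proof}

The error term in the definition of rotundity near $Z$ is harmless because it is of order $\eta$, while the separation $c\varepsilon/2$ of the images is fixed before $\eta$ is chosen.

\section{Non-scalar operators}\label{sec:local}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
\emph{The directions $e$ and $e'$.} Some $e\neq0$ is not an eigenvector of $T$. Indeed, suppose $Tx=\lambda_xx$ for all $x\neq0$. If $x,y$ are proportional then $\lambda_x=\lambda_y$, and if they are independent then $\lambda_{x+y}(x+y)=\lambda_xx+\lambda_yy$ gives $\lambda_x=\lambda_y$; so $T$ would be scalar. Fix such an $e$ and let $e'=Te$. The vectors $e,e'$ are linearly independent.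

\emph{The subspace $Y_1$.} The bump will be $Le+D$ with $D\subset Y$, so (H1) asks that $T$ be bounded below on $\mathbb Ke+Y$, not only on $Y$. This can fail: if $T$ is a projection onto a hyperplane $Y$, then $e\notin Y$ and $\mathbb Ke+Y=X$ contains $\ker T$. We claim that there is a closed subspace $Y_1\subset Y$ failing the RNP such that $T$ is bounded below on $\mathbb Ke+Y_1$.

For every closed subspace $Y_1\subset Y$ the image $T(Y_1)$ is complete, since $T$ is bounded below on $Y$. The sum of a closed subspace and a line is closed, so $\mathbb Ke+Y_1$ and $T(\mathbb Ke+Y_1)=\mathbb Ke'+T(Y_1)$ are Banach spaces. By the open mapping theorem it suffices to make $T$ injective on $\mathbb Ke+Y_1$. If $T$ is injective on $\mathbb Ke+Y$, in particular if $T$ is bounded below on $X$, take $Y_1=Y$. Otherwise $T(\beta e+y)=0$ for some nonzero vector $\beta e+y$ with $y\in Y$. Here $\beta\neq0$ because $T$ is injective on $Y$, so $T(e+y_0)=0$ for $y_0=y/\beta\in Y$, and $y_0\ne0$ because $Te\neq0$. Let $Y_1=\ker y^*$ for some $y^*\in Y^*$ with $y^*(y_0)=1$. Since $Y=\mathbb Ky_0\oplus Y_1$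 fails the RNP, so does $Y_1$, by (F2) and (F3). Let $T(\beta e+y)=0$ with $y\in Y_1$. If $\beta\neq0$, subtracting $T(e+y_0)=0$ from $T(e+y/\beta)=0$ gives $T(y/\beta-y_0)=0$, so $y_0=y/\beta\in Y_1$, which is false. Hence $\beta=0$, and then $y=0$. The claim is proved.

\emph{The norm $N$.} Let $D_1\subset Y_1$ be a countable flat set (Lemma~\ref{lem:flat}). By the Hahn--Banach theorem there is $e^*\in X^*$ with $e^*(e)=1$ and $e^*(e')=0$. Let $H=\ker e^*$ and $\pi v=v-e^*(v)e$, and put
\[
Z_H=\overline{\operatorname{span}}\big(\{e'\}\cup\pi T(D_1)\big)\subset H,\qquad Z=\mathbb Ke+Z_H .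
\]
The subspace $Z_H$ is separable and $Z$ is closed. By Lemma~\ref{lem:rotund} there is an equivalent norm $\nu$ on $H$ that is rotund near $Z_H$ with some constant $C$. Let $N(v)^2=|e^*(v)|^2+\nu(\pi v)^2$; then $N(e)=1$ and $|e^*|\le N$. This norm is rotund near $Z$ with constant $C$. Indeed, let $\Delta_N(y,y_k)\to0$. By \eqref{eq:sum} and \eqref{eq:delta}, $e^*(y_k)\to e^*(y)$ and $\Delta_\nu(\pi y,\pi y_k)\to0$, so
\[
\liminf_kN(y_k-y)=\liminf_k\nu(\pi y_k-\pi y)\le C\operatorname{dist}_\nu(\pi y,Z_H)=C\operatorname{dist}_N(y,Z).
\]
The last equality holds because $N(y-\beta e-z)^2=|e^*(y)-\beta|^2+\nu(\pi y-z)^2$ for $z\in Z_H$.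

\emph{The bump.} Let $t=\|T\|_N$ and $\ell=N(e')$, so $0<\ell\le t$. The bump must be long enough for $N(Le')$ to exceed $t$ and thin enough for its image to stay in the cone of Lemma~\ref{lem:cone}. Put
\[
L=\frac{2t}{\ell}\ge2,\qquad r=\frac1{4L}\le\frac18,
\]
choose $s>0$ with $N\le r$ on $D=sD_1$, and let $A=Le+D$, a flat set. Lemma~\ref{lem:cone} applies. We check the hypotheses of Proposition~\ref{prop:criterion}. For $a=Le+d\in A$ we have $Ta=Le'+Td$ with $N(Td)\le tr$.

(H1) We have $e'\in Z$ and $Td=e^*(Td)e+\pi Td\in Z$, so $T(A)\subset Z$. Also $\operatorname{span}A\subset\mathbb Ke+Y_1$, where $T$ is bounded below.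

(H2) Since $e^*(e')=0$, Lemma~\ref{lem:cone} gives $N_A(Le')=L\ell=2t$. So $N_A(Ta)\ge2t-N(Td)\ge2t-tr$, and $M_0\ge2t-tr>t\ge m$.

(H3) Let $\tau=tr$. For $a\in A$ we have $|e^*(Ta)|=|e^*(Td)|\le tr$, hence $|e^*(Ty)|\le tr$ for all $y\in K$. Let $y\in K$, $N_A(Ty)>M_0-\tau$ and $N(v-Ty)<\tau$. Then $|e^*(v)|<tr+\tau=t/(2L)$, and
\[
N(v)>N(Ty)-\tau\ge N_A(Ty)-\tau>M_0-2\tau\ge2t-3tr>t .
\]
So $|e^*(v)|\le N(v)/(2L)$, and $N_A(v)=N(v)$ by Lemma~\ref{lem:cone}.

Proposition~\ref{prop:criterion} gives the theorem with $p=N_A$ and the neighborhood $\{S:\|S-T\|_N\le\eta\}$.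
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
One direction is Proposition~\ref{prop:rnp}. Conversely, let $X$ fail the RNP; by (F2) it is infinite-dimensional. Pick $u\neq0$ in $X$ and $\phi\ne0$ in $X^*$ with $\phi(u)=0$, and let $T=I+\phi(\cdot)u$. Since $(\phi(\cdot)u)^2=\phi(u)\phi(\cdot)u=0$, the operator $T$ is an isomorphism with inverse $I-\phi(\cdot)u$. It is not scalar, because $T-I$ has rank one and so is not a multiple of $I$. Theorem~\ref{thm:local} with $Y=X$ gives an equivalent norm $p$ with $T\notin\overline{NA(X,p)}$. In its proof $Y_1=X$, so (F3) is not used.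
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:fredholm}]
For every norm, $\lambda I$ attains its norm at every unit vector. Conversely, let $T$ be upper semi-Fredholm and non-scalar. The finite-dimensional subspace $\ker T$ has a closed complement $Y$. The restriction $T|_Y$ is a continuous bijection onto the closed subspace $T(X)$, so $T$ is bounded below on $Y$ by the open mapping theorem. Since $X=\ker T\oplus Y$ fails the RNP, so does $Y$, by (F2) and (F3). Theorem~\ref{thm:local} gives an equivalent norm $p$ with $T\notin\overline{NA(X,p)}$.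
\end{proof}

\begin{remark}
Neither hypothesis on $T$ in Theorem~\ref{thm:local} can simply be dropped. Non-scalarity provides the second direction $e'$, and scalar operators lie in $NA(X,p)$ for all $p$. The lower bound is used in Step 4 of Proposition~\ref{prop:criterion}. Without it, consider a rank-one operator $T=\phi(\cdot)u$, which is non-scalar if $\dim X\ge2$. By the Bishop--Phelps theorem, the functionals that attain their norm are dense in the dual of any Banach space. If $\phi'$ attains its norm for $p$ at $x_0$, then so does the operator $\phi'(\cdot)u$, which is at distance $p^*(\phi-\phi')p(u)$ from $T$. So $T\in\overline{NA(X,p)}$ for every equivalent norm $p$.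
\end{remark}

\section{Norms close to a given norm}\label{sec:dense}

The norm built in Section~\ref{sec:local} is far from the original one, for two reasons: it makes $\mathbb Ke$ an $\ell_2$-summand, and the bump has length $L\ge2$. Now the norm is prescribed up to a factor close to $1$, but the operator is at our disposal. A bump of length only $1+\delta$ satisfies (H2) if $T$ is close to a rank-one operator $e^*(\cdot)e'$ with $e^*$ norming $e$; we add a small multiple of $I$ to get the lower bound in (H1). The $\ell_2$-structure was used only to find, for $v$ near the line through $e'$, a norming functional that is small on $e$. A point of smoothness in a two-dimensional subspace does the same.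

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
Let $p$ be an equivalent norm and $0<\delta<1$. Fix a countable flat set $D_1\subset X$ (Lemma~\ref{lem:flat}) and a two-dimensional subspace $F\subset X$, which exists by (F2), and let $Z=\overline{\operatorname{span}}(D_1\cup F)$. Lemma~\ref{lem:rotund} with small $\kappa$ gives a norm $N$ that is rotund near $Z$ and satisfies $p\le N\le(1+\delta)p$.

\emph{The directions $e$ and $e'$.} A convex function on a finite-dimensional real vector space is differentiable almost everywhere. By homogeneity there is $e'\in F$ with $N(e')=1$ at which $N|_F$ is differentiable in the real sense. There is exactly one $\varphi\in F^*$ of norm at most $1$ with $\varphi(e')=1$. It exists by the Hahn--Banach theorem. For any such $\varphi$ and $w\in F$ we have $N(e'+sw)-N(e')\ge s\operatorname{Re}\varphi(w)$ for all real $s$; dividing by $s$ and letting $s\to0$ from both sides shows that $\operatorname{Re}\varphi$ is the derivative of $N|_F$ at $e'$, and $\operatorname{Re}\varphi$ determines $\varphi$. Pick $e\in\ker\varphi\subset F$ with $N(e)=1$,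 and $e^*\in X^*$ with $N^*(e^*)=1=e^*(e)$.

\emph{Claim.} There is $\sigma\in(0,1)$ such that $|f(e)|\le\frac14$ whenever $N^*(f)=1$, $f(v)=N(v)$ and $N(v-\omega e')<\sigma$ for some $\omega\in\mathbb T$.

Replacing $(v,f)$ by $(\omega^{-1}v,\omega f)$ changes neither the hypotheses nor $|f(e)|$ and reduces to $\omega=1$. If the claim failed, there would be $v_k\to e'$ and $f_k$ with $N^*(f_k)=1$, $f_k(v_k)=N(v_k)$ and $|f_k(e)|>\frac14$. Along a subsequence $f_k|_F$ converges to some $\psi\in F^*$ of norm at most $1$ with $|\psi(e)|\ge\frac14$. Since $|f_k(e')-f_k(v_k)|\le N(e'-v_k)\to0$, we get $\psi(e')=\lim_kN(v_k)=1$. So $\psi=\varphi$, which contradicts $\varphi(e)=0$.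

\emph{The operator and the bump.} Let $\tau=\min(\delta/16,\sigma/4)$ and $r=\delta/4$, and choose $\theta\in(0,\tau]$ with $\theta+e^*(e')\neq0$. Choose $s>0$ with $N\le r$ on $D=sD_1$, and put
\[
Tv=e^*(v)e'+\theta v,\qquad A=(1+\delta)e+D .
\]
The set $A$ is flat, and $N\le1+\delta+r\le3$ on $A$, hence on $K$.

\emph{Agreement of the norms.} We show:
\begin{equation}\label{eq:agree}
\lambda>0,\ \omega\in\mathbb T,\ N(v/\lambda-\omega e')<\sigma\ \Longrightarrow\ N_A(v)=N(v).
\end{equation}
By homogeneity let $\lambda=1$. Take $f$ with $N^*(f)=1$ and $f(v)=N(v)$. By the claim, $|f((1+\delta)e+d)|\le\frac{1+\delta}4+r\le1$ for $d\in D$, and Lemma~\ref{lem:bump}(b) applies. In particular $N_A(e')=1$.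

(H1) We have $T(A)\subset Z$ because $e,e'\in F\subset Z$ and $D\subset Z$. Applying $e^*$ to the definition of $T$ and solving, we do not lose control of $v$: with $\beta=\theta+e^*(e')$ we have $e^*(Tv)=\beta e^*(v)$, so $\theta v=Tv-\beta^{-1}e^*(Tv)e'$ and $\theta N(v)\le(1+|\beta|^{-1})N(Tv)$. Thus $T$ is bounded below on $X$.

(H2) For $a=(1+\delta)e+d\in A$ we have $Ta-(1+\delta)e'=e^*(d)e'+\theta a$, which has $N$-norm at most $r+3\theta$. So $M_0\ge1+\delta-r-3\theta$, while $m\le\|T\|_N\le1+\theta$. Since $r+4\theta\le\delta/2$, we get $M_0-m\ge\delta/2>0$.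

(H3) Let $y\in K$, $N_A(Ty)>M_0-\tau$ and $N(v-Ty)<\tau$. Put $\lambda=|e^*(y)|$. From $N_A(Ty)\le\lambda N_A(e')+\theta N(y)\le\lambda+3\theta$ we get
\[
\lambda>M_0-\tau-3\theta\ge1+\delta-r-6\theta-\tau\ge1+\delta-\tfrac\delta4-\tfrac{7\delta}{16}>1 .
\]
With $\omega=e^*(y)/\lambda\in\mathbb T$ we have $v-\lambda\omega e'=(v-Ty)+\theta y$, so $N(v-\lambda\omega e')<\tau+3\theta\le\sigma$. Dividing by $\lambda>1$ gives $N(v/\lambda-\omega e')<\sigma$, and $N_A(v)=N(v)$ by \eqref{eq:agree}.

By Proposition~\ref{prop:criterion}, $T\notin\overline{NA(X,N_A)}$. In Lemma~\ref{lem:bump}(a) we have $R\le1+\delta+r\le1+2\delta$, so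
\[
(1+2\delta)^{-1}p\le(1+2\delta)^{-1}N\le N_A\le N\le(1+\delta)p ,
\]
that is, $d(p,N_A)\le\log(1+2\delta)$. Since $\delta\in(0,1)$ is arbitrary, the theorem follows.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bourgain}
Bourgain, 1977.

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{Problem}
\emph{Presentation of the Problem 00000000000},
\texttt{https://\allowbreak cd32916f-\allowbreak c59f-\allowbreak 4646-\allowbreak 8185-\allowbreak c973107d0039.\allowbreak filesusr.com/\allowbreak ugd/\allowbreak 5a0509\_\allowbreak ece3e73f0085420d\allowbreak 8339e5ba77d32624.pdf}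

\bibitem{Stegall}
Stegall, Math. Ann. 236 (1978), 171--176.

\end{thebibliography}
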